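# A Schur space in which alternating sums forbid a symmetric norm

Scalars are real throughout. We write $(e_k)$ for the unit vectors, $B_E$ for the closed unit ball of $E$, $\operatorname{co}$ for the convex hull, and $\operatorname{supp}x$ for the support of $x$.

## 1. Two orders of the same coordinates in $\ell_1$

For $M\in\mathbb N$ let $X_M$ be the space $\ell_1$ with the norm
$$\|x\|_M=\max\Big\{\tfrac1M\|x\|_1,\ \sup_{n}\Big|\sum_{k\le n}x_k\Big|\Big\},\qquad \tfrac1M\|x\|_1\le\|x\|_M\le\|x\|_1. \tag{1}$$
It sees the absolute size of the coordinates only faintly, through the factor $1/M$, but it sees every initial sum at full strength. Hence it cares about the order in which signs appear. Compare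
$$s=e_1-e_2+e_3-e_4+\cdots-e_{2m},\qquad t=e_1+\cdots+e_m-e_{m+1}-\cdots-e_{2m}.$$
They have the same coordinates in two different orders. The initial sums of $s$ are $1,0,1,0,\dots$, those of $t$ climb to $m$ and come down again, so
$$\|s\|_M=\max\{2m/M,\,1\},\qquad \|t\|_M=\max\{2m/M,\,m\}.$$
For $m=M\ge2$ these numbers are $2$ and $M$. Put
$$X=\Big(\bigoplus_{M}X_M\Big)_{\ell_1}.$$

These spaces are for the following question. A norm $\|\cdot\|$ on a Banach space satisfies condition $(*)$ if for every pair $(x_n),(y_n)$ of bounded sequences there exist $u_n\in\operatorname{co}\{x_k:k\ge n\}$ and $v_n\in\operatorname{co}\{y_k:k\ge n\}$ such that the iterated limits below exist and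
$$\lim_{n\to\infty}\lim_{k\to\infty}\|u_n+v_k\|=\lim_{k\to\infty}\lim_{n\to\infty}\|u_n+v_k\|. \tag{$*$}$$
This is a weak form of stability: after passing to convex combinations of tails, it does not matter which of the two vectors is sent to infinity first. A Banach space is weakly sequentially complete (WSC) if every weakly Cauchy sequence converges weakly. It is known that if some equivalent norm on a space satisfies $(*)$, then the space is WSC (Theorem B below contains this fact). The paper "The ball topology and its applications" says of the converse: "We do not know if any weakly sequentially complete Banach space has an equivalent norm satisfying (*)." Reading "any" as "every", we ask whether every WSC space has such an equivalent norm.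

The answer is no, and $X$ is a counterexample. A norm with $(*)$ should be unable to tell $s$ from $t$ when the blocks are far out, while $\|\cdot\|_M$ tells them apart by a factor $M/2$. Making this precise is the work of the talk, because $(*)$ interchanges only two limits and the passage from $s$ to $t$ needs many interchanges.

## 2. Condition $(*)$ computed by hand

**Reflexive spaces.** Every norm on a reflexive space satisfies $(*)$. A bounded sequence $(x_n)$ has a weakly convergent subsequence, with limit $x$, say. By Mazur's theorem $x$ is in the norm closure of the convex hull of each tail, so there are $u_n\in\operatorname{co}\{x_k:k\ge n\}$ with $u_n\to x$ in norm. Likewise $v_k\to y$ in norm, and both iterated limits are $\|x+y\|$.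

**The space $c_0$.** The sup norm fails $(*)$. Let $s_n=e_1+\cdots+e_n$, $x_n=2s_n$, $y_n=-s_n$. Then $u_n=2g_n$ and $v_k=-h_k$ with $g_n\in\operatorname{co}\{s_j:j\ge n\}$, $h_k\in\operatorname{co}\{s_j:j\ge k\}$. These are finitely supported and nonincreasing with values in $[0,1]$; $g_n$ equals $1$ on $[1,n]$ and $h_k$ equals $1$ on $[1,k]$. Fix $n$ and let $k>\max\operatorname{supp}g_n$. On $\operatorname{supp}g_n$ the entries of $2g_n-h_k$ are $2g_n(i)-1\in[-1,1]$, with value $1$ at $i=1$; elsewhere they lie in $[-1,0]$. The norm is $1$. Fix $k$ and let $n>\max\operatorname{supp}h_k$. All entries lie in $[0,2]$, and just beyond $\operatorname{supp}h_k$ the entry is $2$. The norm is $2$. So the iterated limits are $1$ and $2$ for every choice of $u_n,v_k$.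

**A good norm on $\ell_1$.** Let $x^{\pm}$ be the positive and negative parts of $x\in\ell_1$, and put
$$p(x)=\max\{\|x^+\|_1,\|x^-\|_1\}=\tfrac12\Big(\|x\|_1+\Big|\sum_kx_k\Big|\Big). \tag{2}$$
The two expressions agree because $\|x^+\|_1+\|x^-\|_1=\|x\|_1$ and $\|x^+\|_1-\|x^-\|_1=\sum_kx_k$. Clearly $p$ is a norm with $\frac12\|x\|_1\le p(x)\le\|x\|_1$.

The norm $p$ satisfies $(*)$. Let $(x_n),(y_n)$ be bounded. A subsequence is a legitimate choice of $u_n$, so we may pass to subsequences with $x_n=x+x_n'$, $y_n=y+y_n'$, where $x,y\in\ell_1$, $x_n',y_n'\to0$ coordinatewise, $\|x_n'^{\pm}\|_1\to\alpha^\pm$ and $\|y_n'^{\pm}\|_1\to\gamma^\pm$. For every $z\in\ell_1$,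
$$\|(z+y_k')^\pm\|_1-\|z^\pm\|_1-\|y_k'^\pm\|_1\to0\qquad(k\to\infty). \tag{3}$$
Indeed, if $z$ is supported in a finite set $G$, the coordinates outside $G$ contribute $0$ to the left side, and those in $G$ contribute a quantity tending to $0$ because $y_k'\to0$ on $G$. For general $z$, replace $z$ by a finitely supported $z_0$; since $\tau\mapsto\tau^\pm$ is $1$-Lipschitz, the left side changes by at most $2\|z-z_0\|_1$. The same holds with $x_n'$ in place of $y_k'$. Apply (3) with $z=x_n+y=(x+y)+x_n'$, and then its analogue for $x'_n$ with $z=x+y$: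
$$\lim_n\lim_kp(x_n+y_k)=\max_\pm\{\|(x+y)^\pm\|_1+\alpha^\pm+\gamma^\pm\}.$$
The right side is symmetric in the roles of the two sequences, so the other iterated limit is the same. Adding the two signs in place of taking the maximum shows that $\|\cdot\|_1$ also satisfies $(*)$.

**The norm $\|\cdot\|_M$ itself.** For $M\ge2$ it fails $(*)$. Take $x_n=e_1+e_n$, $y_n=-e_n$. Then $u_n=e_1+g_n$, $v_k=-h_k$ with $g_n\in\operatorname{co}\{e_j:j\ge n\}$, $h_k\in\operatorname{co}\{e_j:j\ge k\}$. Let $n,k\ge2$. If $k>\max\operatorname{supp}g_n$, the initial sums of $u_n+v_k$ start at $1$, rise to $2$ and fall to $1$, so the norm is $\max\{3/M,2\}=2$. If $n>\max\operatorname{supp}h_k$, they start at $1$, fall to $0$ and rise to $1$, so the norm is $\max\{3/M,1\}\le\frac32$. This excludes one norm; the question concerns all equivalent norms, and on $X_M$ the equivalent norm $p$ has $(*)$.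

## 3. The theorems

A Banach space has the Schur property if weakly null sequences are norm null; $\ell_1$ has it (Schur's theorem).

**Theorem A.** (i) $X$ has the Schur property, hence is WSC, and $X$ is a separable dual space. (ii) If a norm $N$ on $\ell_1$ satisfies $(*)$ and $a\|\cdot\|_M\le N\le b\|\cdot\|_M$ with $a>0$, then $b/a\ge M/2$. (iii) Consequently $X$ has no equivalent norm satisfying $(*)$.

So not every WSC space, and not even every separable dual space with the Schur property, has an equivalent norm with $(*)$. The second theorem is a necessary condition valid in every space.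

**Definition.** For a bounded sequence $(x_n)$ in a Banach space $(X,N)$ put
$$K(x_n)=\bigcap_n\overline{\operatorname{co}}^{\,w^*}\{x_k:k\ge n\}\subset X^{**},\qquad \delta(x_n)=\sup_{f\in B_{X^*}}\lim_n\sup_{k,l\ge n}|f(x_k)-f(x_l)|,$$
and $\operatorname{dist}(K(x_n),X)=\inf\{N^{**}(\kappa-x):\kappa\in K(x_n),\ x\in X\}$.

The set $K(x_n)$ is nonempty, as a decreasing intersection of nonempty weak$^*$ compact sets. The number $\delta$ measures how far $(x_n)$ is from being weakly Cauchy.

**Theorem B.** If $N$ satisfies $(*)$, then $\operatorname{dist}(K(x_n),X)\le\delta(x_n)$ for every bounded sequence $(x_n)$. The constant $1$ is optimal. Hence if $X$ (here any Banach space) has an equivalent norm satisfying $(*)$, there is $C$ with $\operatorname{dist}(K(x_n),X)\le C\,\delta(x_n)$ for all bounded $(x_n)$.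

If $(x_n)$ is weakly Cauchy, then $\delta(x_n)=0$. Moreover $f(x_k)$ converges for each $f$, to $\kappa(f)$ say, so $f$ is close to $\kappa(f)$ on the convex hulls of late tails and $K(x_n)=\{\kappa\}$. Theorem B gives $\operatorname{dist}(\kappa,X)=0$. As $X$ is closed in $X^{**}$, $\kappa\in X$, and $x_n\to\kappa$ weakly. This is the fact that $(*)$ implies WSC.

**Example.** In $X_M$ the sequence $(e_n)$ has $\delta(e_n)\le 2/M$ and $\operatorname{dist}(K(e_n),X_M)\ge\frac12$. For the first, let $f\in B_{X_M^*}$ and $d=\limsup f(e_k)-\liminf f(e_k)=\lim_n\sup_{k,l\ge n}|f(e_k)-f(e_l)|$. Given $m$ and $\varepsilon>0$ choose $k_1<k_2<\cdots<k_{2m}$ with $f(e_{k_{2i-1}})-f(e_{k_{2i}})\ge d-\varepsilon$. Then $m(d-\varepsilon)\le\|e_{k_1}-e_{k_2}+\cdots-e_{k_{2m}}\|_M=\max\{2m/M,1\}$. Divide by $m$, let $m\to\infty$ and $\varepsilon\to0$. For the second, the functionals $1_{[1,n]}$ and the all-ones functional $\mathbf 1$ have dual norm at most $1$. If $\kappa\in K(e_n)$, then $\kappa(\mathbf 1)=1$ and $\kappa(1_{[1,n]})=0$. So for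 $x\in\ell_1$ with sum $S$ we get $\|\kappa-x\|\ge|1-S|$ and $\|\kappa-x\|\ge|\sum_{j\le n}x_j|\to|S|$, and $\max\{|1-S|,|S|\}\ge\frac12$.

**Theorem C.** For $M\ge2$ the least possible ratio $b/a$ in Theorem A(ii) (the infimum of $b/a$ over all admissible $N,a,b$) lies in $[\frac M2,\frac{M+1}2]$. So the bound $M/2$ is asymptotically sharp. Each $X_M$ has an equivalent norm with $(*)$, but their $\ell_1$-sum does not.

## 4. A single interchange gains at most a factor 3

Here is the direct attack on Theorem A(ii). Let $N$ satisfy $(*)$ and $a\|\cdot\|_M\le N\le b\|\cdot\|_M$. Take a finitely supported $y$ with sum $z$, reals $r,s$, and apply $(*)$ to $(y+re_n)$ and $(se_n)$. We get $u_n=y+rg_n$ and $v_k=sh_k$ with $g_n,h_k$ averages of unit vectors far out. In one iterated limit the order of the blocks is $y,g_n,h_k$, in the other it is $y,h_k,g_n$. Let $A(y)=\sup_n|\sum_{k\le n}y_k|$. Inside a block the initial sums move monotonically between their end values, so the $\|\cdot\|_M$-norms in the two orders are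
$$P=\max\Big\{\tfrac{\|y\|_1+|r|+|s|}M,A(y),|z+r|,|z+r+s|\Big\},\quad Q=\max\Big\{\tfrac{\|y\|_1+|r|+|s|}M,A(y),|z+s|,|z+r+s|\Big\}.$$
Equality of the iterated limits gives $aP\le bQ$, that is, $b/a\ge P/Q$ if $Q>0$. For $y=e_1$, $r=2$, $s=-2$ and $M\ge5$ we get $P=3$, $Q=1$, so $b/a\ge3$.

This is as far as it goes: $P\le3Q$ always. Only $|z+r|$ is in doubt, and
$$|z+r|\le|z|+|r|\le A(y)+|z+r+s|+|z+s|\le3Q.$$
A bound tending to infinity with $M$ needs many interchanges. Now the passage from the pattern $(+,-,+,-)$ to $(+,+,-,-)$ requires us to interchange the two middle limits, and these sit outside a fourth one. Condition $(*)$ speaks of the norm $N$ and two sequences. It says nothing about interchanging limits for the function $y\mapsto\lim_kN(y-v_k)$. This is the exact point where the direct approach stops.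

The way past it is to merge. If two consecutive limits carry the same sign, they can be replaced by a single limit with the added coefficient, provided that "limit" is replaced by "infimum over convex hulls of tails" and that we accept an inequality. After merging, only two limits remain next to $N$, and $(*)$ applies to these. For the pattern of length four this reads, with operators $L_r$ to be defined in a moment,
$$L_1L_{-1}\,L_1L_{-1}N=L_1\,L_{-1}L_{-1}\,L_1N\ \ge\ L_1\,L_{-2}L_1N=L_1L_1\,L_{-2}N\ \ge\ L_2L_{-2}N.$$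
Each equality exchanges the innermost pair; each inequality merges.

## 5. The operators $L_r$: infima over convex tails

Let $N$ be a norm on a Banach space, $(x_n)$ a bounded sequence, $Y=\overline{\operatorname{span}}(x_n)$ (a separable space), and $W=\sup_nN(x_n)$.

**Definition.** A sequence $(w_n)$ is a *convex block* of $(x_n)$ if $w_n\in\operatorname{co}\{x_k:k\ge n\}$ for all $n$.

For example, subsequences are convex blocks, and so is $w_n=\frac1n(x_n+\cdots+x_{2n-1})$. The relation is transitive: if $(v_n)$ is a convex block of $(w_n)$, then $v_n\in\operatorname{co}\{w_k:k\ge n\}\subset\operatorname{co}\{x_k:k\ge n\}$. All convex blocks of $(x_n)$ are bounded by $W$.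

**Definition.** Let $(w_n)$ be a sequence in $Y$ with $N(w_n)\le W$ and $D_n=\operatorname{co}\{w_k:k\ge n\}$. For a Lipschitz function $F:Y\to\mathbb R$ and $r\in\mathbb R$ put
$$L_rF(y)=\lim_n\inf_{v\in D_n}F(y+rv).$$

Lipschitz is meant with respect to $N$. The limit exists: the sets $D_n$ decrease, so the infima increase, and if $F$ is $c$-Lipschitz they differ from $F(y)$ by at most $c|r|W$. Thus $L_rF(y)$ is also the supremum over $n$ of the infima. In $L_rL_sN(y)$ the outer operator places its vector first, so $L_sN$ is evaluated at points $y+ru$.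

We use five properties.

* (a) If $F$ is $c$-Lipschitz, so is $L_rF$, and $|L_rF-L_{r'}F|\le cW|r-r'|$. If $F$ is convex, so is $L_rF$.
* (b) $F\le G$ implies $L_rF\le L_rG$; $L_r(F+\gamma)=L_rF+\gamma$ for constants $\gamma$; $L_r$ fixes constants; $L_0F=F$.
* (c) If $r,t\ge0$ or $r,t\le0$, then $L_rL_tF\ge L_{r+t}F$.
* (d) $L_rF(y)\le\liminf_nF(y+rw_n)$.
* (e) For $\lambda>0$: $L_{\lambda r}L_{\lambda s}N(\lambda y)=\lambda L_rL_sN(y)$.

For (a), the functions $y\mapsto F(y+rv)$ are $c$-Lipschitz and $|F(y+rv)-F(y+r'v)|\le cW|r-r'|$ for $v\in D_n$; both estimates pass to infima and limits. If $F$ is convex, $(y,v)\mapsto F(y+rv)$ is jointly convex, its infimum over $v$ in the convex set $D_n$ is convex in $y$, and limits of convex functions are convex. Statement (b) is clear from the definition. It implies that $|F-G|\le\gamma$ gives $|L_rF-L_rG|\le\gamma$. Statement (d) holds because $w_n\in D_n$. For (e), $L_{\lambda s}N(\lambda y)=\lambda L_sN(y)$ since $N(\lambda y+\lambda sv)=\lambda N(y+sv)$; repeat this with $L_sN$.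

For (c), the merging property, the case $r=t=0$ is trivial. Otherwise $r+t\ne0$. For each $n$ we have $L_tF(x)\ge\inf_{v\in D_n}F(x+tv)$, hence
$$L_rL_tF(y)\ \ge\ \sup_n\inf_{u\in D_n}\inf_{v\in D_n}F(y+ru+tv)\ \ge\ \sup_n\inf_{w\in D_n}F(y+(r+t)w)=L_{r+t}F(y).$$
The second inequality holds because $\frac{ru+tv}{r+t}$ is a convex combination of $u,v\in D_n$, so $ru+tv\in(r+t)D_n$.

**Example.** Take $N=\|\cdot\|_M$, $w_n=e_n$, and a finitely supported $y$ with sum $z$. By the computation of initial sums in Section 4, $\|y+ru+sv\|_M$ has the same value for all $u,v\in\operatorname{co}\{e_k\}$ with $y,u,v$ successively supported, so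
$$L_rL_sN(y)=\max\Big\{\tfrac{\|y\|_1+|r|+|s|}M,\ A(y),\ |z+r|,\ |z+r+s|\Big\}.$$
In particular $L_1L_{-1}N(e_1)=\max\{3/M,2\}$ and $L_{-1}L_1N(e_1)=\max\{3/M,1\}$. The operators do not commute on this $N$ if $M\ge2$.

## 6. Convex blocks along which the infima are limits

To use $(*)$ we must know that, for $N$ and for the functions $L_sN$, the infima defining $L_r$ are actual limits along every convex block. Passing to a suitable convex block achieves this.

**Lemma 1.** The sequence $(x_n)$ has a convex block $(w_n)$ such that, with $L_r$ formed from $(w_n)$, for all $y\in Y$, $r,s\in\mathbb R$ and all convex blocks $(v_n),(v_k')$ of $(w_n)$,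
$$\lim_kN(y+sv'_k)=L_sN(y),\qquad \lim_nL_sN(y+rv_n)=L_rL_sN(y). \tag{4}$$

*Proof.*

**Basic step: one function, one point, one coefficient.** Let $(y_n)$ be a bounded sequence in $Y$, $F$ convex and Lipschitz, $y\in Y$, $r\in\mathbb R$, and
$$\iota_n=\inf\{F(y+rv):v\in\operatorname{co}\{y_k:k\ge n\}\},\qquad\lambda=\lim_n\iota_n.$$
As $\iota_n\le\lambda$, we can choose $y_n'\in\operatorname{co}\{y_k:k\ge n\}$ with $F(y+ry_n')\le\lambda+\frac1n$. Suppose that $v_n\in\operatorname{co}\{y_k':k\ge n\}$ for all large $n$. Convexity of $F$ gives $F(y+rv_n)\le\lambda+\frac1n$. Also $v_n\in\operatorname{co}\{y_k:k\ge n\}$, so $F(y+rv_n)\ge\iota_n\to\lambda$. Hence $F(y+rv_n)\to\lambda$.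

**Diagonal step: countably many triples.** Let triples $(F_i,y_i,r_i)$, $i\ge1$, be given, each $F_i$ convex and Lipschitz. Start from $(y_n^{(0)})=(y_n)$ and let $(y_n^{(i)})_n$ be obtained from $(y_n^{(i-1)})_n$ by the basic step for the $i$-th triple, with limit $\lambda_i$. Put $w_n=y_n^{(n)}$. By transitivity $w_k\in\operatorname{co}\{y_j^{(i)}:j\ge k\}$ for $k\ge i$. So if $(v_n)$ is a convex block of $(w_n)$, then $v_n\in\operatorname{co}\{y^{(i)}_k:k\ge n\}$ for $n\ge i$, and the basic step gives $F_i(y_i+r_iv_n)\to\lambda_i$, whatever $(v_n)$ is. Moreover $\lambda_i=L_{r_i}F_i(y_i)$ with $L$ formed from $(w_n)$. To see this, choose $v_n\in D_n$ with $F_i(y_i+r_iv_n)\le\inf_{v\in D_n}F_i(y_i+r_iv)+\frac1n$. The left side tends to $\lambda_i$, and it differs by at most $\frac1n$ from the infimum, which tends to $L_{r_i}F_i(y_i)$.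

**Stage 1: the first relation.** Let $Y_0$ be a countable dense subset of $Y$. Apply the diagonal step to $(x_n)$ and the triples $(N,y,s)$ with $y\in Y_0$, $s\in\mathbb Q$. Call the result $(w_n^1)$ and its operators $L_s^1$. For every convex block $(v_k')$ of $(w_n^1)$ we have $N(y+sv_k')\to L_s^1N(y)$ for $y\in Y_0$, $s\in\mathbb Q$. For arbitrary $y,s$ and $\varepsilon>0$ choose $y_0\in Y_0$, $s_0\in\mathbb Q$ with $N(y-y_0)+W|s-s_0|\le\varepsilon$. Then $N(y+sv_k')$ and $N(y_0+s_0v'_k)$ differ by at most $\varepsilon$, and by (a) so do $L_s^1N(y)$ and $L_{s_0}^1N(y_0)$. Hence $\limsup_k|N(y+sv_k')-L^1_sN(y)|\le2\varepsilon$, and the relation holds for all $y,s$.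

Let $(w_n)$ be any convex block of $(w_n^1)$, with operators $L_s$. Then $L_sN=L_s^1N$: choose $v_n\in D_n$ with $N(y+sv_n)$ within $\frac1n$ of its infimum over $D_n$. This sequence tends to $L_sN(y)$ by definition, and to $L_s^1N(y)$ since $(v_n)$ is a convex block of $(w_n^1)$. So the first relation of (4) persists for every convex block of $(w_n^1)$, with the same functions $L_sN$.

**Stage 2: the second relation.** By (a) the functions $L_s^1N$ are convex and $1$-Lipschitz. Apply the diagonal step to $(w_n^1)$ and the triples $(L_s^1N,y,r)$ with $y\in Y_0$ and $r,s\in\mathbb Q$. Let $(w_n)$ be the result. By Stage 1, $L_sN=L^1_sN$, so the second relation of (4) holds for $y\in Y_0$, $r,s\in\mathbb Q$ and all convex blocks $(v_n)$ of $(w_n)$. For arbitrary $y,r,s$ choose $y_0\in Y_0$, $r_0,s_0\in\mathbb Q$ with $N(y-y_0)+W(|r-r_0|+|s-s_0|)\le\varepsilon$. By (a),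
$$|L_sN(y+rv_n)-L_{s_0}N(y_0+r_0v_n)|\le W|s-s_0|+N(y-y_0)+W|r-r_0|\le\varepsilon,$$
and by (a) and (b) also $|L_rL_sN(y)-L_{r_0}L_{s_0}N(y_0)|\le\varepsilon$. So the relation extends to all $y,r,s$. $\square$

## 7. Commuting next to $N$, merging elsewhere

The next lemma translates $(*)$ into the language of the operators.

**Lemma 2.** If $N$ satisfies $(*)$ and $(w_n)$ is as in Lemma 1, then $L_rL_sN=L_sL_rN$ on $Y$ for all $r,s\in\mathbb R$.

*Proof.* Let $y\in Y$ and apply $(*)$ to the bounded sequences $(y+rw_n)_n$ and $(sw_n)_n$. The convex combinations it provides have the form $y+rv_n$ and $sv_k'$ with convex blocks $(v_n),(v_k')$ of $(w_n)$ (if $r=0$ or $s=0$, take the corresponding block to be $(w_n)$). By (4),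
$$\lim_n\lim_kN(y+rv_n+sv'_k)=\lim_nL_sN(y+rv_n)=L_rL_sN(y),$$
$$\lim_k\lim_nN(y+sv'_k+rv_n)=\lim_kL_rN(y+sv'_k)=L_sL_rN(y).$$
By $(*)$ the left sides are equal. $\square$

The commutation is for $N$ only; nothing is claimed about $L_rL_sF$ for other $F$. The following lemma does the reordering within this restriction.

**Lemma 3.** Under the hypotheses of Lemma 2, $(L_1L_{-1})^mN\ge L_mL_{-m}N$ for all $m\ge1$.

*Proof.* For $m=1$ there is nothing to prove. Assume the case $m$. Then
$$\begin{aligned}(L_1L_{-1})^{m+1}N&\ge L_1L_{-1}\,L_mL_{-m}N &&\text{(induction hypothesis and (b))}\\&=L_1L_{-1}\,L_{-m}L_mN&&\text{(Lemma 2)}\\&\ge L_1L_{-(m+1)}L_mN&&\text{((c) for } F=L_mN\text{, then (b))}\\&=L_1L_mL_{-(m+1)}N&&\text{(Lemma 2)}\\&\ge L_{m+1}L_{-(m+1)}N&&\text{((c) for } F=L_{-(m+1)}N).\end{aligned}$$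
$\square$

## 8. The distance from $\|\cdot\|_M$ to the norms with $(*)$

We prove Theorem A(ii). Let $N$ satisfy $(*)$ and $a\|\cdot\|_M\le N\le b\|\cdot\|_M$ on $\ell_1$, $a>0$. Apply Lemma 1 to $(e_n)$; here $Y=\ell_1$. We get $w_n\in\operatorname{co}\{e_k:k\ge n\}$. All elements of $D_n$ are finitely supported in $[n,\infty)$, with nonnegative coordinates of sum $1$. We evaluate both sides of Lemma 3 at $0$.

**Step 1: the right side is large.** Let $u\in D_1$ and $q=\max\operatorname{supp}u$. For $k>q$ and $v\in D_k$ we have $\sum_{j\le q}(u-v)_j=1$, so $N(mu-mv)\ge a\|mu-mv\|_M\ge am$. Taking the infimum over $v\in D_k$ and $k\to\infty$, $L_{-m}N(mu)\ge am$ for all $u\in D_1$. Hence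
$$L_mL_{-m}N(0)=\lim_n\inf_{u\in D_n}L_{-m}N(mu)\ge am.$$

**Step 2: the left side is small.** Apply (d) to the outermost operator, then to the next one, and so on:
$$(L_1L_{-1})^mN(0)\le\liminf_{n_1}\liminf_{n_2}\cdots\liminf_{n_{2m}}N(w_{n_1}-w_{n_2}+w_{n_3}-\cdots-w_{n_{2m}}).$$
When $n_{j+1}\to\infty$ the index $n_j$ is fixed, so we may restrict to $n_{j+1}>\max\operatorname{supp}w_{n_j}$. The blocks then have successive supports. The vector has $\ell_1$-norm $2m$. Completed blocks contribute $+1$ and $-1$ alternately, starting with $+1$, and a cut splits at most one block, so every initial sum lies in $[0,1]$. Hence its $N$-norm is at most $b\max\{2m/M,1\}$, and so is $(L_1L_{-1})^mN(0)$.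

**Step 3: comparison.** Lemma 3 gives $am\le b\max\{2m/M,1\}$ for every $m$. For $m=M$ this is $aM\le2b$ if $M\ge2$, i.e. $b/a\ge M/2$. For $M=1$ the same choice reads $a\le2b$, which is again $b/a\ge M/2$. This proves (ii).

## 9. The $\ell_1$-sum of the spaces $X_M$

**Schur property of $X$.** Each $X_M\cong\ell_1$ is Schur. Let $(z^n)$ be weakly null in $X$ and suppose that, after passing to a subsequence, $\|z^n\|\ge\varepsilon>0$. The $M$-th coordinates $z^n_M$ are weakly null in $X_M$, so $\|z_M^n\|_M\to0$ for each $M$. We find a subsequence essentially supported on disjoint intervals of indices $M$. Choose $m_1$ with $\sum_{M>m_1}\|z^1_M\|_M<\varepsilon/4$ and keep $z^1$. Given $m_j$, choose a later $n$ with $\sum_{M\le m_j}\|z^n_M\|_M<\varepsilon/8$, keep this $z^n$, and choose $m_{j+1}>m_j$ with $\sum_{M>m_{j+1}}\|z^n_M\|_M<\varepsilon/8$. After relabeling, there are disjoint finite intervals $J_n\subset\mathbb N$ such that $\|z^n-P_nz^n\|<\varepsilon/4$, where $P_n$ is the projection onto the coordinates in $J_n$.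

For $M\in J_n$ choose $f_M\in B_{X_M^*}$ with $f_M(z_M^n)=\|z_M^n\|_M$, and let $f_M=0$ for all other $M$. Then $f=(f_M)\in B_{X^*}$, and for all $n$
$$f(z^n)\ge\|P_nz^n\|-\|z^n-P_nz^n\|\ge\|z^n\|-2\|z^n-P_nz^n\|\ge\varepsilon/2,$$
which contradicts weak nullness.

**Weak sequential completeness.** Let $(z^n)$ be weakly Cauchy and not norm Cauchy. Then there are $p_1<q_1<p_2<q_2<\cdots$ with $\inf_j\|z^{p_j}-z^{q_j}\|>0$. But $z^{p_j}-z^{q_j}\to0$ weakly, hence in norm, a contradiction. So weakly Cauchy sequences converge in norm.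

**$X$ is a separable dual.** Separability is clear. On $\ell_1=c_0^*$ the norm $\|\cdot\|_M$ is a supremum of functionals from $c_0$, namely $\frac1Mg$ with $g$ finitely supported and $\|g\|_\infty\le1$, and $\pm1_{[1,n]}$. So its unit ball $B$ is weak$^*$ closed, convex and symmetric. Put $|c|_M=\sup\{\langle c,x\rangle:x\in B\}$ for $c\in c_0$. This is an equivalent norm on $c_0$ whose unit ball is the polar of $B$; by the bipolar theorem the dual unit ball is $B$. Hence $X_M=(c_0,|\cdot|_M)^*$, and
$$X=\Big[\Big(\bigoplus_M(c_0,|\cdot|_M)\Big)_{c_0}\Big]^*.$$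
This completes (i).

**No equivalent norm with $(*)$.** Suppose $N$ is an equivalent norm on $X$ with $(*)$, and $a\|\cdot\|_X\le N\le b\|\cdot\|_X$ with $a>0$. Condition $(*)$ passes to closed subspaces, because convex combinations of elements of a subspace stay in it. So the restriction of $N$ to the isometric copy of $X_M$ in $X$ satisfies $(*)$ and $a\|\cdot\|_M\le N\le b\|\cdot\|_M$. By (ii), $b/a\ge M/2$ for every $M$, which is impossible. This proves (iii) and Theorem A. $\blacksquare$

**Remark.** The same argument applies to every Banach space $Z$ containing copies of all the $X_M$ with a common isomorphism constant $C$, say $\|x\|_M\le\|T_Mx\|_Z\le C\|x\|_M$ for linear maps $T_M:X_M\to Z$. If $N$ on $Z$ satisfied $(*)$ and $a\|\cdot\|_Z\le N\le b\|\cdot\|_Z$ with $a>0$, then $x\mapsto N(T_Mx)$ would satisfy $(*)$ on $\ell_1$ and lie between $a\|\cdot\|_M$ and $bC\|\cdot\|_M$, so $bC/a\ge M/2$ for all $M$. Hence $Z$ has no equivalent norm with $(*)$.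

## 10. The norm $p$ realizes $(M+1)/2$

We prove Theorem C. The lower bound $M/2$ is Theorem A(ii). For the upper bound use $p$ from (2), which satisfies $(*)$ by Section 2. Let $M\ge2$.

**Step 1: $\|\cdot\|_M\le p$.** Each initial sum lies between $-\|x^-\|_1$ and $\|x^+\|_1$, so $|\sum_{k\le n}x_k|\le p(x)$. Also $\frac1M\|x\|_1\le\frac2Mp(x)\le p(x)$.

**Step 2: $p\le\frac{M+1}2\|\cdot\|_M$.** We have $\|x\|_1\le M\|x\|_M$ and $|\sum_kx_k|=\lim_n|\sum_{k\le n}x_k|\le\|x\|_M$. Hence $p(x)=\frac12(\|x\|_1+|\sum_kx_k|)\le\frac{M+1}2\|x\|_M$.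

So $N=p$, $a=1$, $b=\frac{M+1}2$ are admissible in Theorem A(ii), and the least ratio lies in $[\frac M2,\frac{M+1}2]$. Finally, $p$ is an equivalent norm with $(*)$ on every $X_M$, including $M=1$, while by Theorem A(iii) the $\ell_1$-sum has none. $\blacksquare$

## 11. Distance to $X$ forces oscillation: the inequality of Theorem B

Now let $X$ be any Banach space, $N$ a norm on it satisfying $(*)$, $(x_n)$ bounded, and $\beta=\operatorname{dist}(K(x_n),X)$. We may assume $\beta>0$. Let $Y$, $W$ be as in Section 5 and $(w_n)$ as in Lemma 1. The plan is to find $n_1<n_2<\cdots$ for which a combination $\sum c_jw_{n_j}$ with signs $+,-,+,-,\dots$ has norm at least, up to a small error, $\beta$ times the sum of its positive coefficients. Separation then gives a functional that is almost $\ge\beta$ on the odd terms and almost $\le0$ on the even ones.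

**Step 1: a lower bound for one positive coefficient.** We show
$$L_rN(y)\ge r\beta\qquad(y\in Y,\ r\ge0). \tag{5}$$
For $r=0$ it is clear. Let $r>0$ and choose $v_n\in D_n$ with $N(y+rv_n)\to L_rN(y)$. Let $\kappa$ be a weak$^*$ cluster point of $(v_n)$ in $X^{**}$. Then $\kappa\in K(w_n)\subset K(x_n)$. Along a subnet $v_n\to\kappa$ weak$^*$, and the bidual norm is weak$^*$ lower semicontinuous, so
$$L_rN(y)\ge N^{**}(y+r\kappa)=r\,N^{**}(\kappa+y/r)\ge r\beta.$$

**Step 2: choosing the indices.** Fix $\eta>0$ and put $\eta_J=\eta(1-2^{-J})$. Call $c\in\mathbb R^J$ *admissible* if $c_j\ge0$ for odd $j$ and $c_j\le0$ for even $j$; put $T(c)=\sum_{j\text{ odd}}c_j$, $|c|=\sum_j|c_j|$, and $z_c=\sum_{j\le J}c_jw_{n_j}$. We construct $n_1<n_2<\cdots$ such that for each $J\ge0$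
$$L_rL_{-s}N(z_c)\ge\beta(T(c)+r)-\eta_J(|c|+r+s)\quad\text{for all admissible }c\in\mathbb R^J\text{ and all }r,s\ge0. \tag{$P_J$}$$
The operators $L_rL_{-s}$ keep a positive amount $r$ and a negative amount $s$ in reserve for the terms still to be chosen; carrying them along makes the induction run.

*The case $J=0$.* Here $z_c=0$ and $\eta_0=0$. By Lemma 2, (5) and (b), $L_rL_{-s}N(0)=L_{-s}L_rN(0)\ge r\beta$.

*From $J$ to $J+1$: the limiting inequality.* Let $H_{r,s}=L_rL_{-s}N$, let $c\in\mathbb R^J$ be admissible and $r,s,t\ge0$. Let $\epsilon=1$ if $J+1$ is odd and $\epsilon=-1$ if it is even. We bound $L_{\epsilon t}H_{r,s}(z_c)$ from below. If $J+1$ is odd, (c) and $(P_J)$ give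
$$L_tH_{r,s}(z_c)\ge L_{t+r}L_{-s}N(z_c)\ge\beta(T(c)+t+r)-\eta_J(|c|+t+r+s).$$
If $J+1$ is even, Lemma 2, (c), Lemma 2 and $(P_J)$ give
$$L_{-t}H_{r,s}(z_c)=L_{-t}L_{-s}L_rN(z_c)\ge L_{-(t+s)}L_rN(z_c)=L_rL_{-(t+s)}N(z_c)\ge\beta(T(c)+r)-\eta_J(|c|+t+r+s).$$
Let $\rho(c,t,r,s)$ be the right side obtained. With $c'=(c,\epsilon t)\in\mathbb R^{J+1}$, in both cases
$$\rho(c,t,r,s)=\beta(T(c')+r)-\eta_J(|c'|+r+s).$$

*From $J$ to $J+1$: one index for all parameters.* Put $h_n(c,t,r,s)=H_{r,s}(z_c+\epsilon tw_n)$. By (d), $\liminf_nh_n\ge\rho$ pointwise. Let $\Gamma$ be the compact set of all $(c,t,r,s)$ with $c$ admissible, $t,r,s\ge0$ and $|c|+t+r+s=1$. By (a) and (b), each $h_n$ is $W$-Lipschitz for the $\ell_1$-distance of parameters: changing $(r,s)$ changes $H_{r,s}$ by at most $W(|r-r'|+|s-s'|)$, and changing $(c,t)$ moves the point by at most $W(|c-c'|+|t-t'|)$. The function $\rho$ is $(\beta+\eta)$-Lipschitz on $\Gamma$. Let $\gamma=\eta_{J+1}-\eta_J>0$ and take a finite $d$-net of $\Gamma$ in $\Gamma$ with $(W+\beta+\eta)d\le\gamma/2$.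 Choose $n_{J+1}>n_J$ (with $n_0=0$) such that $h_{n_{J+1}}\ge\rho-\gamma/2$ at all points of the net. Then $h_{n_{J+1}}\ge\rho-\gamma$ on $\Gamma$.

By (e), $h_n$ is positively homogeneous of degree $1$ in $(c,t,r,s)$, and so is $\rho$. Hence for all admissible $c$ and all $t,r,s\ge0$
$$H_{r,s}(z_{c'})=h_{n_{J+1}}(c,t,r,s)\ge\rho(c,t,r,s)-\gamma(|c'|+r+s)=\beta(T(c')+r)-\eta_{J+1}(|c'|+r+s).$$
Every admissible vector of $\mathbb R^{J+1}$ is such a $c'$, so this is $(P_{J+1})$.

**Step 3: a functional separating odd from even terms.** With $r=s=0$, $(P_J)$ gives $N(z_c)\ge\beta T(c)-\eta|c|$ for all $J$ and all admissible $c$. Put $p_j=(-1)^{j+1}w_{n_j}$, and $\alpha_j=\beta-\eta$ for odd $j$, $\alpha_j=-\eta$ for even $j$. For finitely supported $\lambda\ge0$ the vector $c_j=(-1)^{j+1}\lambda_j$ is admissible, and the inequality reads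
$$\sum_j\lambda_j\alpha_j\le N\Big(\sum_j\lambda_jp_j\Big). \tag{6}$$
We claim that some $f\in B_{Y^*}$ satisfies $f(p_j)\ge\alpha_j$ for all $j$. First fix $J$. The set $S=\{(f(p_j))_{j\le J}:f\in B_{Y^*}\}\subset\mathbb R^J$ is convex and compact (it is the image of a weak$^*$ compact set), and $R=\{x\in\mathbb R^J:x_j\ge\alpha_j\ (j\le J)\}$ is convex and closed. If they were disjoint, there would be $\lambda\in\mathbb R^J$ with $\max_{x\in S}\sum\lambda_jx_j<\inf_{x\in R}\sum\lambda_jx_j$. The infimum is then finite, so $\lambda_j\ge0$ for all $j$ and the infimum is $\sum\lambda_j\alpha_j$. The maximum is $\max_{f\in B_{Y^*}}f(\sum\lambda_jp_j)=N(\sum\lambda_jp_j)$. This contradicts (6). So the weak$^*$ closed sets $\{f\in B_{Y^*}:f(p_j)\ge\alpha_j,\ j\le J\}$ are nonempty; they decrease with $J$, and by weak$^*$ compactness they have a common element $f$.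

**Step 4: reading off $\delta$.** We have $f(w_{n_j})\ge\beta-\eta$ for odd $j$ and $f(w_{n_j})\le\eta$ for even $j$. Extend $f$ to an element of $B_{X^*}$ by Hahn–Banach. For $k\ge n$ the number $f(w_k)$ lies in the convex hull of $\{f(x_i):i\ge n\}$, so
$$\sup_{k,l\ge n}|f(x_k)-f(x_l)|\ge\sup_{k,l\ge n}|f(w_k)-f(w_l)|\ge\beta-2\eta\qquad\text{for all }n.$$
Hence $\delta(x_n)\ge\beta-2\eta$. As $\eta>0$ was arbitrary, $\delta(x_n)\ge\beta$.

**Step 5: equivalent norms.** Let $\|\cdot\|$ be the given norm and let $N$ satisfy $(*)$ with $a\|\cdot\|\le N\le b\|\cdot\|$, $a>0$. The set $K(x_n)$ does not depend on the norm. On $X^{**}$ we have $a\|\cdot\|^{**}\le N^{**}$, so $\operatorname{dist}_{\|\cdot\|}\le a^{-1}\operatorname{dist}_N$. If $|f|\le N$, then $|f|\le b\|\cdot\|$, so $\delta_N\le b\,\delta_{\|\cdot\|}$. Together, $\operatorname{dist}_{\|\cdot\|}\le\frac ba\,\delta_{\|\cdot\|}$, and $C=b/a$ works.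

The argument shows that the inequality with some constant $C$ is necessary for a renorming with $(*)$. It does not decide whether it is sufficient. By the example of Section 3, in $X_M$ such a $C$ must be at least $M/4$.

## 12. Equality for $(e_n)$ under $p$

We show that the constant $1$ in Theorem B is optimal. Consider $\ell_1$ with the norm $p$ of (2), which satisfies $(*)$.

**Step 1: the dual norm is $\|f^+\|_\infty+\|f^-\|_\infty$.** If $p(x)\le1$, then $f(x)=f(x^+)-f(x^-)\le\|f^+\|_\infty+\|f^-\|_\infty$. Conversely, if $u,v\ge0$ with $\|u\|_1,\|v\|_1\le1$, then $x=u-v$ has $x^+\le u$ and $x^-\le v$, so $p(x)\le1$. Choosing $u$ and $v$ independently, as multiples of unit vectors or $0$, makes $f(u)-f(v)$ as close as we like to $\|f^+\|_\infty+\|f^-\|_\infty$.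

**Step 2: $\delta(e_n)\le1$.** For $f$ of dual norm at most $1$ we have $|f(e_k)-f(e_l)|\le\|f^+\|_\infty+\|f^-\|_\infty\le1$.

**Step 3: $\operatorname{dist}(K(e_n),\ell_1)\ge1$.** Let $\kappa\in K(e_n)$ and $x\in\ell_1$. The functional $1_{[n,\infty)}$ has dual norm $1$ and equals $1$ on $\operatorname{co}\{e_k:k\ge n\}$, hence at $\kappa$. So $p^{**}(\kappa-x)\ge1-\sum_{j\ge n}x_j\to1$ as $n\to\infty$.

By Theorem B, $1\le\operatorname{dist}(K(e_n),\ell_1)\le\delta(e_n)\le1$. Both quantities equal $1$, so no smaller constant is possible. This completes the proof of Theorem B. $\blacksquare$
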